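\title{Point-wise dissipation does not imply input-to-state stability of time-delay systems}

\begin{abstract}
Consider a time-delay system $\dot x(t)=f(x_t,u(t))$ and a Lyapunov--Krasovskii functional $V$ whose derivative is bounded by $-\alpha(|x(t)|)+\gamma(|u(t)|)$, so that dissipation is measured by the current value of the state only. It has been conjectured that such a functional guarantees input-to-state stability. We disprove the conjecture by an explicit system with two states, one input and an arbitrary delay, in which all comparison functions are linear, $V$ is globally Lipschitz and $f$ grows quadratically, yet a bounded input produces an unbounded solution. The solution is a train of tall thin spikes: between two spikes a second state stores what the input supplies, and the stored amount is then added to the height of the spike. We also prove a growth condition on $f$ under which point-wise dissipation does imply input-to-state stability. When the bounds on $V$ and the dissipation rate are linear, the condition holds as soon as $f$ grows strictly slower than quadratically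 in the history, so quadratic growth is the exact threshold.
\end{abstract}

\section{The question}\label{sec:question}

\subsection{Systems with delay}

Fix a delay $\Delta>0$ and norms $|\cdot|$ on $\mathbb R^n$ and $\mathbb R^m$. Let $\mathcal C=C([-\Delta,0],\mathbb R^n)$ with the norm $\|\phi\|=\sup_{s\in[-\Delta,0]}|\phi(s)|$. We consider
\begin{equation}\label{eq:system}
\dot x(t)=f(x_t,u(t)),
\end{equation}
where $u(t)\in\mathbb R^m$ is the input, $x_t\in\mathcal C$ is the \emph{history} $x_t(s)=x(t+s)$, $s\in[-\Delta,0]$, and $f:\mathcal C\times\mathbb R^m\to\mathbb R^n$ is Lipschitz on bounded sets (hence also bounded on bounded sets). Inputs are functions $u\in L^\infty_{\mathrm{loc}}(\mathbb R_{\ge0},\mathbb R^m)$, and $\|u_{[0,t]}\|$ is the essential supremum of $|u|$ on $[0,t]$. For $x_0\in\mathcal C$ and an input $u$ there is a unique maximal solution $x(\cdot)=x(\cdot,x_0,u)$: a continuous function on $[-\Delta,b)$, equal to $x_0$ on $[-\Delta,0]$, locally absolutely continuous on $[0,b)$ and satisfying \eqref{eq:system} almost everywhere. We shall use repeatedly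 the \emph{continuation principle}: if $b<\infty$, then $x$ is unbounded on $[0,b)$. Indeed, if $x$ were bounded, then $\dot x$ would be essentially bounded, $x$ would have a limit at $b$, and the solution could be continued.

A function $\mathbb R_{\ge0}\to\mathbb R_{\ge0}$ is of class $\mathcal K_\infty$ if it is zero at zero, continuous, (strictly) increasing and unbounded; it then has an inverse of the same class. A function $\beta:\mathbb R_{\ge0}^2\to\mathbb R_{\ge0}$ is of class $\mathcal{KL}$ if each $\beta(\cdot,t)$ is zero at zero, continuous and increasing, and each $\beta(r,\cdot)$ with $r>0$ is continuous, decreasing and tends to $0$ at infinity. System \eqref{eq:system} is \emph{input-to-state stable} (ISS) if there are $\beta\in\mathcal{KL}$ and $\mu\in\mathcal K_\infty$ such that for all $x_0$ and $u$ the solution is defined for all $t\ge0$ and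
\begin{equation}\label{eq:iss}
|x(t,x_0,u)|\le\beta(\|x_0\|,t)+\mu(\|u_{[0,t]}\|)\qquad\text{for all }t\ge0 .
\end{equation}
The initial history is forgotten, and what remains is bounded in terms of the amplitude of the input; in particular bounded inputs produce bounded solutions. Putting $\|x_t\|$ on the left of \eqref{eq:iss} gives an equivalent definition: replace $\beta(r,t)$ by $\beta(r,\max\{t-\Delta,0\})+re^{\Delta-t}$.

\subsection{Two kinds of dissipation}

A \emph{Lyapunov--Krasovskii functional candidate} (LKF) is a functional $V:\mathcal C\to\mathbb R_{\ge0}$ that is Lipschitz on bounded sets and satisfies, for some $\underline\alpha,\bar\alpha\in\mathcal K_\infty$,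
\begin{equation}\label{eq:sandwich}
\underline\alpha(|\phi(0)|)\le V(\phi)\le\bar\alpha(\|\phi\|)\qquad\text{for all }\phi\in\mathcal C .
\end{equation}
The two bounds are of different nature: $V$ controls the current value $\phi(0)$ and is controlled by the whole history. To differentiate $V$ without solving \eqref{eq:system}, one shifts the history by $\varepsilon\in(0,\Delta)$ and continues it linearly with slope $f(\phi,v)$,
\[
\phi_{\varepsilon,v}(s)=\begin{cases}\phi(s+\varepsilon), & s\in[-\Delta,-\varepsilon],\\ \phi(0)+(s+\varepsilon)f(\phi,v), & s\in(-\varepsilon,0],\end{cases}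
\]
and defines the \emph{Driver derivative}
\[
D^+V(\phi,v)=\limsup_{\varepsilon\to0^+}\frac{V(\phi_{\varepsilon,v})-V(\phi)}{\varepsilon}.
\]
An LKF has \emph{LKF-wise dissipation} if there are $\alpha,\gamma\in\mathcal K_\infty$ with
\begin{equation}\label{eq:lkfwise}
D^+V(\phi,v)\le-\alpha(V(\phi))+\gamma(|v|)\qquad\text{for all }\phi\in\mathcal C,\ v\in\mathbb R^m,
\end{equation}
and \emph{point-wise dissipation} if there are $\alpha,\gamma\in\mathcal K_\infty$ with
\begin{equation}\label{eq:pointwise}
D^+V(\phi,v)\le-\alpha(|\phi(0)|)+\gamma(|v|)\qquad\text{for all }\phi\in\mathcal C,\ v\in\mathbb R^m .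
\end{equation}
By the lower bound in \eqref{eq:sandwich}, \eqref{eq:lkfwise} implies \eqref{eq:pointwise} with $\alpha\circ\underline\alpha$ in place of $\alpha$. It is a theorem of Karafyllis et al.~\cite{Karafyllis2008} that \eqref{eq:system} is ISS if and only if it admits an LKF with LKF-wise dissipation. The following example shows that a simple functional may satisfy only the weaker inequality.

\begin{example}\label{ex:linear}
Let $\dot x(t)=-2x(t)+x(t-\Delta)+u(t)$ with $n=m=1$ and $V(\phi)=\phi(0)^2+\int_{-\Delta}^0\phi(s)^2ds$, so that $\phi(0)^2\le V(\phi)\le(1+\Delta)\|\phi\|^2$. With $a=\phi(0)$ and $b=\phi(-\Delta)$,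
\[
D^+V(\phi,v)=2a(-2a+b+v)+a^2-b^2=-a^2-(a-b)^2-(a-v)^2+v^2\le-a^2+v^2 .
\]
This is \eqref{eq:pointwise}. Inequality \eqref{eq:lkfwise} fails for this $V$: if $\phi\neq0$ vanishes at both endpoints, then $D^+V(\phi,0)=0$ while $V(\phi)>0$.
\end{example}

\subsection{The conjecture and the answer}

The conjecture posed in \cite{Growth} is the following.

\begin{quote}
\emph{If system \eqref{eq:system} admits an LKF with point-wise dissipation \eqref{eq:pointwise}, then it is ISS.}
\end{quote}

Together with \cite{Karafyllis2008}, this would make point-wise dissipation equivalent to ISS. The simplest cases support it. If $V(\phi)$ depends on $\phi(0)$ only, as for systems without delay, then \eqref{eq:sandwich} applied to constant histories gives $V(\phi)\le\bar\alpha(|\phi(0)|)$, and \eqref{eq:pointwise} implies \eqref{eq:lkfwise} with $\alpha\circ\bar\alpha^{-1}$. For the zero input, \eqref{eq:pointwise} always yields the estimate \eqref{eq:iss} (Remark~\ref{rem:zeroinput}). The system of Example~\ref{ex:linear} is ISS, and so is any system with \eqref{eq:pointwise} whose right-hand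 side is bounded for bounded inputs (Example~\ref{ex:easy}).

The conjecture is nevertheless false. Theorem~\ref{thm:counter} gives a counterexample with $n=2$, $m=1$ and any $\Delta>0$, in which $\underline\alpha,\bar\alpha,\alpha,\gamma$ are linear and $f$ grows quadratically. Theorem~\ref{thm:growth} gives a growth condition on $f$ under which the conjectured implication holds, and Corollaries~\ref{cor:threshold} and~\ref{cor:family} show that for linear bounds the two results meet at quadratic growth. We make no claim about the existence of a counterexample with scalar state, $n=1$.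

Section~\ref{sec:spikes} integrates \eqref{eq:pointwise} along solutions and derives the shape that an unbounded solution must have. Sections~\ref{sec:construction}--\ref{sec:unbounded} build a system that produces this shape, and Sections~\ref{sec:growth} and~\ref{sec:threshold} show when it is excluded.

\section{Dissipation along solutions and the cost of a spike}\label{sec:spikes}

The Driver derivative is defined through a linear continuation of the history, not through the solution. The next lemma converts \eqref{eq:pointwise} into a statement about solutions; this is where the Lipschitz property of $V$ is used.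

\begin{lemma}\label{lem:integrated}
Let $V$ be an LKF satisfying \eqref{eq:pointwise}. For all $x_0\in\mathcal C$ and $u\in L^\infty_{\mathrm{loc}}$ the solution of \eqref{eq:system} is defined for all $t\ge0$, and
\begin{equation}\label{eq:integrated}
V(x_t)-V(x_s)\le\int_s^t\big(-\alpha(|x(r)|)+\gamma(|u(r)|)\big)\,dr\qquad(0\le s\le t).
\end{equation}
\end{lemma}

\begin{proof}
Let $[0,b]$ be contained in the maximal interval of existence. Suppose first that $x_0$ is Lipschitz. The function $H(r)=f(x_r,u(r))$ is bounded and measurable on $[0,b]$, so $x$ is Lipschitz on $[-\Delta,b]$. Then $t\mapsto x_t$ is Lipschitz with values in a bounded subset of $\mathcal C$, and $w(t)=V(x_t)$ is Lipschitz, hence absolutely continuous. By the Lebesgue differentiation theorem, $\int_t^{t+\varepsilon}|H(r)-H(t)|\,dr=o(\varepsilon)$ for almost every $t$. The histories $x_{t+\varepsilon}$ and $(x_t)_{\varepsilon,u(t)}$ agree on $[-\Delta,-\varepsilon]$, and at $s\in(-\varepsilon,0]$ their difference is $\int_t^{t+s+\varepsilon}(H(r)-H(t))\,dr$. Thus $\|x_{t+\varepsilon}-(x_t)_{\varepsilon,u(t)}\|=o(\varepsilon)$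 for such $t$, and since $V$ is Lipschitz on bounded sets, $V(x_{t+\varepsilon})=V((x_t)_{\varepsilon,u(t)})+o(\varepsilon)$. Therefore $w'(t)\le D^+V(x_t,u(t))\le-\alpha(|x(t)|)+\gamma(|u(t)|)$ for almost every $t$, and integration gives \eqref{eq:integrated} on $[0,b]$.

For general $x_0$, let $x_0^j\to x_0$ uniformly with $x_0^j$ piecewise linear, and let $x^j$ be the corresponding solutions. Let $R=\max_{[-\Delta,b]}|x|$ and let $L$ be a Lipschitz constant of $f$ on $\{\|\phi\|\le R+1\}\times\{|v|\le\|u_{[0,b]}\|\}$. As long as $\|x^j_r-x_r\|\le1$ on $[0,t]$ we have $\|x^j_t-x_t\|\le\|x^j_0-x_0\|+L\int_0^t\|x^j_r-x_r\|\,dr$, and Gronwall's inequality gives $\|x^j_t-x_t\|\le e^{Lb}\|x^j_0-x_0\|$. For large $j$ the right side is less than $1$, so the bound $1$ is never reached, $x^j$ exists on $[0,b]$ by the continuation principle, and $x^j\to x$ uniformly. Inequality \eqref{eq:integrated} passes to the limit by continuity of $V$ and $\alpha$.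

Finally, $\underline\alpha(|x(t)|)\le V(x_t)\le V(x_0)+\int_0^t\gamma(|u|)$ shows that $x$ is bounded on bounded intervals, so the solution is global.
\end{proof}

Suppose that $|u|\le U$ and that the solution is unbounded. Then $V(x_t)$ is unbounded, and by \eqref{eq:integrated} it grows at rate at most $\gamma(U)$. To climb from the level $W/2$ for the last time to the level $W$ takes a time at least $W/(2\gamma(U))$, and throughout this time $\|x_t\|\ge\bar\alpha^{-1}(W/2)$: every window of length $\Delta$ contains a tall point. On the other hand \eqref{eq:integrated} gives $\frac1t\int_0^t\alpha(|x|)\le\gamma(U)+V(x_0)/t$, so the solution is small on average. An unbounded solution is therefore a train of tall thin spikes, at least one per window.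

What does a spike cost? Take $\alpha$ linear. A tent of height $M$ with slopes $\pm L$ has area $M^2/L$, and the slope is limited by the size of $f$ on histories of norm about $M$. The input supplies at most $\Delta\gamma(U)$ per window, an amount independent of $M$. If $f$ grows like $o(M^2)$, the area tends to infinity with $M$ and tall spikes cannot be sustained; this is the content of Section~\ref{sec:growth}. If $f$ grows like $M^2$, the area stays bounded and a sufficiently large input can pay for it.

One more constraint shapes the construction. By \eqref{eq:pointwise}, $V$ can increase only while $\alpha(|x(t)|)<\gamma(U)$, that is, between the spikes, whereas the height of a spike can be raised only during the spike. The gain must be stored somewhere in the meantime. We store it in a second state.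

\section{The counterexample}\label{sec:construction}

In Sections~\ref{sec:construction}--\ref{sec:unbounded} the state is $(x,y)\in\mathbb R^2$ with $|(x,y)|=|x|+|y|$, histories are $\phi=(\phi_1,\phi_2)$, and the input is scalar. We write $r_+=\max(r,0)$, $r_-=\max(-r,0)$ and $\operatorname{sat}(r)=\max(-1,\min(1,r))$, and we put
\[
h=\Delta/2,\qquad \eta=1-e^{-h}\in(0,1).
\]

\subsection{A functional that remembers a spike}

We need a functional that stays large between spikes and yet dissipates at rate $|x(t)|$, whatever $x$ does. For a scalar history $\psi\in C([-\Delta,0],\mathbb R)$ define the \emph{discounted record} and the \emph{gap}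
\[
S(\psi)=\max_{s\in[-\Delta,0]}\Big(|\psi(s)|-\int_s^0|\psi(r)|\,dr\Big),\qquad g(\psi)=S(\psi)-|\psi(0)| .
\]
Each past value is discounted by the area swept since it was attained. Taking $s=0$ gives the first inequality below; for the last one, observe that for each $s$ the expression under the maximum changes by at most $(1+\Delta)\|\psi-\chi\|$ when $\psi$ is replaced by $\chi$:
\begin{equation}\label{eq:Sbounds}
|\psi(0)|\le S(\psi)\le\|\psi\|,\qquad |S(\psi)-S(\chi)|\le(1+\Delta)\|\psi-\chi\| .
\end{equation}
In particular $g\ge0$. Along a continuous scalar function $x$ the record has a convenient form. Fix a time $t_0$ and put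
\begin{equation}\label{eq:zdef}
A(t)=\int_{t_0}^t|x(r)|\,dr,\qquad z(t)=|x(t)|+A(t),\qquad Z(t)=\max_{[t-\Delta,t]}z .
\end{equation}
Since $|x(r)|-\int_r^t|x|=z(r)-A(t)$,
\begin{equation}\label{eq:zform}
S(x_t)=Z(t)-A(t),\qquad g(x_t)=Z(t)-z(t).
\end{equation}
While the gap is positive, $z(t)$ is below the running maximum $Z$, which therefore cannot increase, and $S(x_t)$ decreases at rate at least $\dot A=|x|$. So below the record $x$ may move at any speed in any direction and $S$ dissipates point-wise. Only a new record has to be paid for.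

\begin{example}\label{ex:tent}
Let $\psi$ be a tent of height $M$ and slopes $\pm L$, with $L\ge M$, supported inside the window and zero elsewhere. The function $s\mapsto\psi(s)-\int_s^0\psi$ has derivative $\psi'+\psi$, which is positive on the rising side and at most $-L+M\le0$ on the falling side. Hence $S(\psi)=M-M^2/(2L)$: the record loses the area of the falling half of the tent, which is bounded if $L$ is of order $M^2$.
\end{example}

\subsection{The system}

Let $F:[0,\infty)\to(0,\infty)$ be locally Lipschitz and nondecreasing; $F(S)$ will be the speed of the fast motions, and the main case is $F(s)=1+s^2$. For $g\ge0$ and $y\in\mathbb R$ let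
\[
T(g,y)=\max(\operatorname{sat}(y)-g,0)+\min(\operatorname{sat}(y)+g,0)=\operatorname{sgn}(y)\,(\operatorname{sat}|y|-g)_+ .
\]
The two expressions agree because the second term of the sum vanishes for $y\ge0$ and the first for $y\le0$. The system $\Sigma_F$ is
\begin{equation}\label{eq:sigma}
\begin{aligned}
\dot x&=-x+F(S)\big[u_+\operatorname{sat}(g+|y|)-u_-\operatorname{sat}(x)\big],\\
\dot y&=-y+u_--u_+F(S)\,T(g,y),
\end{aligned}
\qquad S=S(x_t),\quad g=g(x_t),
\end{equation}
and we denote by $f=(f_1,f_2)$ its right-hand side as a function of $(\phi,v)$. The functional is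
\[
V(\phi)=S(\phi_1)+|\phi_2(0)| .
\]
The sign of the input selects one of two modes. A negative input pushes $x$ down at speed of order $F(S)$ and charges the reservoir $y$ at the slow rate $u_-$. A positive input pushes $x$ up at speed of order $F(S)$. This is free while $g>0$; at $g=0$ the two fast terms become $F(S)u_+\operatorname{sat}|y|$ and $-F(S)u_+\operatorname{sat}(y)$, so every increase of the record is withdrawn from $|y|$. Ideally the withdrawal would be switched on exactly at $g=0$, but $f$ must be Lipschitz. The function $T$ is a Lipschitz substitute for this switch, at the price of a leak: $y$ starts to discharge as soon as $g<\operatorname{sat}|y|$, before the record is reached.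

By \eqref{eq:Sbounds}, $S$ and $g$ are Lipschitz; so are $\operatorname{sat}$, $T$ and $v\mapsto v_\pm$, and $F$ is Lipschitz on bounded intervals. Hence $f$, built from these by composition, sums and products, is Lipschitz on bounded sets; also $f(0,0)=0$. Since $|\operatorname{sat}|\le1$, $|T|\le1$ and $v_++v_-=|v|$, we have $|f_1|\le|\phi_1(0)|+F(S)|v|$ and $|f_2|\le|\phi_2(0)|+|v|+F(S)|v|$, so
\begin{equation}\label{eq:fgrowth}
|f(\phi,v)|\le\|\phi\|+|v|+2F(\|\phi\|)\,|v| .
\end{equation}
For $u=0$ the system reduces to $\dot x=-x$, $\dot y=-y$.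

\begin{theorem}\label{thm:counter}
Let $\Delta>0$ and let $F:[0,\infty)\to(0,\infty)$ be locally Lipschitz and nondecreasing.
\begin{itemize}
\item[(a)] The functional $V$ is globally Lipschitz, $|\phi(0)|\le V(\phi)\le2\|\phi\|$, and $D^+V(\phi,v)\le-|\phi(0)|+|v|$ for all $\phi$ and $v$. Thus \eqref{eq:sandwich} holds, and \eqref{eq:pointwise} holds with $\alpha=\gamma=\mathrm{id}$.
\item[(b)] Suppose that $\Theta:=\limsup_{s\to\infty}s^2/F(s)<\infty$. For every $U>0$ with $U^2>96\,\Theta/\eta$ there are an initial history and an input with $|u(t)|=U$ for all $t$ such that $\limsup_{t\to\infty}x(t)=+\infty$. Hence $\Sigma_F$ is not ISS.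
\end{itemize}
\end{theorem}

For $F(s)=1+s^2$ we have $\Theta=1$, and the conjecture is disproved.

\begin{remark}
The counterexample extends to all $n\ge2$, $m\ge1$ and all norms. Append components $\dot x_i=-x_i$, add $|\phi_i(0)|$ to $V$, and let $f$ depend on the first input component only. Each new term contributes $-|\phi_i(0)|$ to $D^+V$, so (a) holds for the $\ell^1$ norms, and (b) is unaffected. Passing to other norms multiplies the linear comparison functions by constants.
\end{remark}

\subsection{One cycle in the fast limit}\label{sub:fast}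

Before the proof we follow one cycle heuristically; see Figure~\ref{fig:cycle}. Nothing in this subsection is used later. Start at the top of a spike, $x=S=M\gg1$, and treat $F(S)\approx F(M)$ as a large constant. Apply $u=-U$ for a time $h$. Then $x$ falls at speed about $UF$, sweeping an area of about $M^2/(2UF)$ as in Example~\ref{ex:tent}, while $\dot y=-y+U$ charges $y$ to a value $Y\ge\eta U$. Now apply $u=U$. Since $h<\Delta$, the old spike is still in the window, so $x$ climbs back at speed about $UF$ and sweeps the same area again.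

The leak occurs in the last part of the climb. In the fast time $\theta=UFt$ the slow terms are negligible and \eqref{eq:sigma} becomes $g'=-\operatorname{sat}(g+y)$, $y'=-(\operatorname{sat}y-g)_+$. Let $Y\le\frac12$. Then $y=Y$ until $g=Y$, and from that moment no saturation is active: $g'=-g-y$, $y'=g-y$. The solution is a damped rotation,
\[
g=\sqrt2\,Ye^{-\theta}\cos(\tfrac\pi4+\theta),\qquad y=\sqrt2\,Ye^{-\theta}\sin(\tfrac\pi4+\theta).
\]
The gap closes in finite time, at $\theta=\pi/4$, and $y=\sqrt2e^{-\pi/4}Y\approx0.64\,Y$ survives. From then on $g=0$ and $x'=\operatorname{sat}y=-y'$, so the surviving charge is added to the height of the spike. The proof below shows that for every $Y$ at most half of the charge leaks. The balance of a cycle is thus a gain of order $\eta U$ against a loss of order $M^2/(UF(M))\approx\Theta/U$, which explains the form of the condition $U^2>96\,\Theta/\eta$.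

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=1.05]
\draw[->] (0,0)--(9.1,0) node[right]{$t$};
\draw[dotted] (0,3) node[left]{$M$} -- (9,3);
\draw[thick] (0.5,3)--(0.95,0.5) .. controls (1.05,0.08) and (1.6,0.05) .. (4.5,0.04) -- (5.1,2.72) .. controls (5.3,3.2) .. (5.7,3.45);
\draw[dashed] (0.5,3) .. controls (0.75,2.86) and (1,2.85) .. (4.5,2.84) .. controls (4.85,2.82) .. (5.1,2.72);
\draw[thick,gray] (0.5,0.25) .. controls (1.6,0.95) and (3,1.3) .. (4.5,1.45) -- (4.9,1.44) -- (5.1,1.05) .. controls (5.3,0.55) .. (5.7,0.3);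
\foreach \p/\q in {0.5/{$t_0$},4.5/{$t_a$},5.1/{$t^*$},5.7/{$t_1$},8.5/{$t_0+\Delta$}} \draw (\p,0.06)--(\p,-0.06) node[below]{\q};
\node at (0.98,1.9) {$x$};
\node at (2.8,2.6) {$S(x_t)$};
\node[gray] at (2.8,1.5) {$y$};
\node at (2.5,3.5) {$u=-U$};
\node at (6.6,3.5) {$u=+U$};
\end{tikzpicture}
\caption{One cycle of $\Sigma_F$ (schematic). On $[t_0,t_a]$, with $t_a=t_0+\Delta/2$, the input is $-U$: the state $x$ drops from the height $M$, the discounted record $S(x_t)$ loses only the area under $x$, and $y$ is charged. After $t_a$ the input is $+U$: $x$ climbs back to the record, which it meets at $t^*$, and then $y$ is discharged into $x$, so that $x(t_1)>M$. The cycle ends before the old spike leaves the window at $t_0+\Delta$.}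
\label{fig:cycle}
\end{figure}

\section{Point-wise dissipation of $V$}\label{sec:dissipation}

We prove Theorem~\ref{thm:counter}(a). The bounds on $V$ follow from \eqref{eq:Sbounds}: $|\phi(0)|\le V(\phi)\le\|\phi_1\|+|\phi_2(0)|\le2\|\phi\|$, and $V$ is Lipschitz with constant $2+\Delta$. The derivative of $S$ is estimated by the following lemma, which does not involve the system.

\begin{lemma}\label{lem:DS}
Let $\psi\in C([-\Delta,0],\mathbb R)$, $\lambda\in\mathbb R$, $x=\psi(0)$, and let $\psi^\varepsilon(s)=\psi(s+\varepsilon)$ for $s\le-\varepsilon$ and $\psi^\varepsilon(s)=x+(s+\varepsilon)\lambda$ for $s>-\varepsilon$. Put $d=\operatorname{sgn}(x)\lambda$ if $x\ne0$ and $d=|\lambda|$ if $x=0$. Then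
\[
\limsup_{\varepsilon\to0^+}\frac{S(\psi^\varepsilon)-S(\psi)}{\varepsilon}\le\begin{cases}-|x| & \text{if }g(\psi)>0,\\ -|x|+(d+|x|)_+ & \text{if }g(\psi)=0.\end{cases}
\]
\end{lemma}

\begin{proof}
Let $\varepsilon$ be so small that $|x+\tau\lambda|=|x|+\tau d$ for $\tau\in[0,\varepsilon]$. For such $\tau$ we have $\int_\tau^\varepsilon|x+\rho\lambda|\,d\rho\ge(\varepsilon-\tau)|x|-\varepsilon^2|\lambda|$. In the maximum that defines $S(\psi^\varepsilon)$, an old point $s\in[-\Delta,-\varepsilon]$ contributes
\[
|\psi(s+\varepsilon)|-\int_{s+\varepsilon}^0|\psi|-\int_0^\varepsilon|x+\rho\lambda|\,d\rho\le S(\psi)-\varepsilon|x|+\varepsilon^2|\lambda|,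
\]
and a new point $s=\tau-\varepsilon$ with $\tau\in(0,\varepsilon]$ contributes
\[
|x|+\tau d-\int_\tau^\varepsilon|x+\rho\lambda|\,d\rho\le|x|+\tau(d+|x|)-\varepsilon|x|+\varepsilon^2|\lambda| .
\]
Therefore $S(\psi^\varepsilon)\le\max\{S(\psi),\,|x|+\varepsilon(d+|x|)_+\}-\varepsilon|x|+\varepsilon^2|\lambda|$. If $g(\psi)>0$, the maximum equals $S(\psi)$ for small $\varepsilon$. If $g(\psi)=0$, it equals $S(\psi)+\varepsilon(d+|x|)_+$.
\end{proof}

Fix $\phi$ and $v$, and write $x=\phi_1(0)$, $y=\phi_2(0)$, $S=S(\phi_1)$, $g=g(\phi_1)$, $f_i=f_i(\phi,v)$. We apply Lemma~\ref{lem:DS} with $\psi=\phi_1$ and $\lambda=f_1$. When $g=0$, that is $|x|=S$, there are three cases: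
\[
d+|x|=\begin{cases}
F(S)\big[v_+\operatorname{sat}|y|-v_-\operatorname{sat}(S)\big] & \text{if }x=S>0,\\
-F(S)\big[v_+\operatorname{sat}|y|+v_-\operatorname{sat}(S)\big] & \text{if }x=-S<0,\\
F(0)\,v_+\operatorname{sat}|y| & \text{if }x=S=0,
\end{cases}
\]
and in each of them $(d+|x|)_+\le F(S)v_+\operatorname{sat}|y|$.

The second term of $V(\phi_{\varepsilon,v})$ is $|y+\varepsilon f_2|$. If $y\neq0$, its derivative at $\varepsilon=0$ is
\[
\operatorname{sgn}(y)f_2=-|y|+\operatorname{sgn}(y)v_--v_+F(S)(\operatorname{sat}|y|-g)_+\le-|y|+v_--v_+F(S)(\operatorname{sat}|y|-g)_+ .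
\]
If $y=0$, then $T(g,0)=0$, the right derivative is $|f_2|=v_-$, and the same bound holds.

The upper limit of a sum is at most the sum of the upper limits. If $g>0$, we drop the nonpositive last term and obtain $D^+V(\phi,v)\le-|x|-|y|+v_-$. If $g=0$, the terms $\pm F(S)v_+\operatorname{sat}|y|$ cancel and the same inequality results. Since $v_-\le|v|$, part (a) is proved. No property of $F$ other than positivity entered this computation.

\section{The unbounded solution}\label{sec:unbounded}

We prove Theorem~\ref{thm:counter}(b). Fix $U>0$ with $U^2>96\,\Theta/\eta$. The heuristic of Section~\ref{sub:fast} treated $F(S)$ as a constant. The difficulty is that $S$ decreases by the area swept, and the area is small only if $F(S)$ stays large. We close this loop by showing that $S$ stays above $M/2$, so that $F(S)\ge F(M/2)$ by monotonicity.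

\subsection{Constants}

Let $y_*=\eta U/8$ be the level at which the discharge is stopped and $\nu=\operatorname{sat}(y_*)=\min(1,y_*)$. For $M>0$ put
\[
F_M=F(M/2),\qquad \ell_M=\frac{M^2}{UF_M},\qquad \tau_M=\frac1{UF_M}\Big(M+\frac{1+U}{\nu}\Big),\qquad a_M=\ell_M+(M+U)\tau_M .
\]
These will bound the area of the descent, the duration of ascent and discharge, and the total area of the cycle. We have $\limsup_{M\to\infty}M^2/F_M=4\Theta<\infty$, so $\tau_M\to0$. For large $M$, $(M+U)\big(M+\frac{1+U}\nu\big)\le2M^2$, hence
\[
\limsup_{M\to\infty}a_M\le\limsup_{M\to\infty}\frac{3M^2}{UF_M}=\frac{12\Theta}U<\frac{\eta U}8 .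
\]
So there is $M_0\ge1$, depending on $U$, such that for all $M\ge M_0$
\begin{equation}\label{eq:M0}
\tau_M\le\min(h,\eta/8),\qquad a_M\le\frac{\eta U}8<\frac M2 .
\end{equation}
This is the only place where the hypotheses on $\Theta$ and $U$ are used.

\subsection{One cycle}

\begin{lemma}\label{lem:cycle}
Let $M\ge M_0$ and suppose that at a time $t_0\ge0$ a solution of $\Sigma_F$ satisfies $x(t_0)=S(x_{t_0})=M$ and $0\le y(t_0)\le U$. Apply $u=-U$ on $[t_0,t_0+h)$ and then $u=+U$. Then there is $t_1\in(t_0+h,t_0+\Delta]$ such that the solution exists up to $t_1$, $x(t_1)=S(x_{t_1})\ge M+\eta U/8$ and $0\le y(t_1)\le U$.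
\end{lemma}

\begin{proof}
Let $A,z,Z$ be as in \eqref{eq:zdef} and write $S(t)=S(x_t)$, $g(t)=g(x_t)$, $t_a=t_0+h$. The hypothesis says that $z\le z(t_0)=M$ on $[t_0-\Delta,t_0]$. For $t\in[t_0,t_0+\Delta]$ the window $[t-\Delta,t]$ contains $t_0$, so $Z(t)\ge M$. On each of the two phases the input is constant, so the solution is continuously differentiable there. All estimates are made on the part of the phase where the solution exists; they show that it is bounded, so it exists on the whole phase.

\medskip\noindent\emph{Descent and charge: $t\in[t_0,t_a]$, $u=-U$.}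
The equations are $\dot x=-x-UF(S)\operatorname{sat}(x)$ and $\dot y=-y+U$. The second gives $y(t)=U-(U-y(t_0))e^{-(t-t_0)}\in[0,U]$, so $Y:=y(t_a)$ satisfies $\eta U\le Y\le U$. While $x>0$ we have $-(1+UF(S))x\le\dot x<0$; the lower bound shows that $x$ cannot reach $0$ in finite time, so $x$ is positive and decreasing. Next, $\dot z=\dot x+x=-UF(S)\operatorname{sat}(x)<0$, so $z<M$ on $(t_0,t_a]$, $Z\equiv M$ and $S=M-A$. On any interval $[t_0,t]$ on which $S\ge M/2$ we have $-\dot x\ge UF_M\operatorname{sat}(x)$, and since $x=\max(x,1)\operatorname{sat}(x)$ for $x\ge0$,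
\[
A(t)=\int_{t_0}^tx\le\frac1{UF_M}\int_{t_0}^t\max(x,1)(-\dot x)\le\frac1{UF_M}\int_0^M\max(\xi,1)\,d\xi=\frac{M^2+1}{2UF_M}\le\ell_M .
\]
As $\ell_M\le a_M<M/2$, this gives $S(t)>M/2$. By continuity $S$ never reaches $M/2$ in this phase, and $A(t_a)\le\ell_M$.

\medskip\noindent\emph{Second phase, general bounds: $t\in[t_a,t_0+\Delta]$, $u=U$.}
For $y\ge0$ we have $0\le T(g,y)\le y$, so $-(1+UF(S))y\le\dot y\le-y$ while $y\ge0$. Hence $y$ is positive and decreasing, $0<y\le Y\le U$. Also $\dot x\ge-x$, so $x>0$, and
\[
\dot z=\dot x+x=UF(S)\operatorname{sat}(g+y)>0 .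
\]
Let $t^*$ be the first time in $(t_a,t_0+\Delta]$ with $z=M$, and $t^*=\infty$ if there is none. For $t\le t^*$ we have $z\le M$ on the window, so
\begin{equation}\label{eq:before}
Z=M,\qquad g=M-z,\qquad \dot g=-UF(S)\operatorname{sat}(g+y).
\end{equation}
For $t\ge t^*$ the increasing function $z$ dominates all its earlier values in the window, so $Z=z$, $g=0$, $x=S$ and
\begin{equation}\label{eq:after}
\dot z=UF(S)\operatorname{sat}(y),\qquad \dot y=-y-UF(S)\operatorname{sat}(y),\qquad \frac d{dt}(z+y)=-y .
\end{equation}
In particular $z\le M+y(t^*)\le M+U$ after $t^*$. Since $A\ge0$, we get $0<x\le z\le M+U$ on the whole phase. For $t\in[t_a,t_a+\tau_M]\subset[t_a,t_0+\Delta]$, by \eqref{eq:zform} and \eqref{eq:M0},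
\begin{equation}\label{eq:area}
A(t)\le\ell_M+(M+U)\tau_M=a_M,\qquad S(t)\ge M-a_M>M/2,\qquad F(S(t))\ge F_M .
\end{equation}

\medskip\noindent\emph{The leak.}
We have no upper bound on $F(S)$ that would make the leak small in time, and none is needed: the leak and the closing of the gap run at the same speed $UF(S)$, so we measure the leak against $g$ instead of $t$. Let $\hat y=\operatorname{sat}(Y)$ and $w=\operatorname{sat}(y)\in(0,\hat y]$. Then
\[
T(g,y)=w\,(1-g/w)_+\le w\,(1-g/\hat y)_+\le\operatorname{sat}(g+y)\,(1-g/\hat y)_+ ,
\]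
so by \eqref{eq:before}, $UF(S)T(g,y)\le(1-g/\hat y)_+(-\dot g)$ before $t^*$. Changing variables,
\[
\int_{t_a}^tUF(S)T(g,y)\le\int_{g(t)}^{g(t_a)}(1-\xi/\hat y)_+\,d\xi\le\frac{\hat y}2\le\frac Y2 .
\]
Since $\dot y=-y-UF(S)T(g,y)$ and $y\le U$,
\begin{equation}\label{eq:leak}
y(t)\ge\frac Y2-U(t-t_a)\qquad\text{for }t_a\le t\le\min(t^*,t_0+\Delta).
\end{equation}
If moreover $t\le t_a+\tau_M$, then $y(t)\ge\eta U/2-\eta U/8>y_*$ by \eqref{eq:M0}.

\medskip\noindent\emph{Timing.}
Consider times in $[t_a,t_a+\tau_M]$ before $t^*$; there $g>0$ is decreasing and $g(t_a)\le S(t_a)\le M$. While $g\ge1$, \eqref{eq:before} and \eqref{eq:area} give $\dot g\le-UF_M$, so this stage lasts less than $M/(UF_M)$. While $0<g<1$, we use $\operatorname{sat}(g+y)\ge\operatorname{sat}(y_*)=\nu$ and get $\dot g\le-UF_M\nu$, so this stage lasts at most $1/(UF_M\nu)$. (This is why the upward term in \eqref{eq:sigma} is $\operatorname{sat}(g+|y|)$ and not $\operatorname{sat}(g)$: the speed must not vanish with the gap.) The sum of the two durations is less than $\tau_M$, so $t^*$ is finite, $t^*-t_a\le(M+1/\nu)/(UF_M)$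 and $y(t^*)>y_*$. After $t^*$, as long as $y\ge y_*$ and $t\le t_a+\tau_M$, \eqref{eq:after} gives $\dot y\le-UF_M\nu$. Since $y(t^*)\le U$, the level $y_*$ is reached at a time $t_1>t^*$ with $t_1-t^*\le U/(UF_M\nu)$, and adding the two bounds, $t_1\le t_a+\tau_M\le t_0+\Delta$. At this time $x(t_1)=S(t_1)$ and $y(t_1)=y_*\in[0,U]$.

\medskip\noindent\emph{Gain.}
Integrating the last identity of \eqref{eq:after} over $[t^*,t_1]$ and using $z(t^*)=M$, $y\le U$ and \eqref{eq:leak},
\[
z(t_1)-M=y(t^*)-y_*-\int_{t^*}^{t_1}y\ \ge\ \frac Y2-y_*-U(t_1-t_a)\ \ge\ \frac{\eta U}2-\frac{\eta U}8-\frac{\eta U}8=\frac{\eta U}4 .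
\]
By \eqref{eq:area} and \eqref{eq:M0}, $x(t_1)=z(t_1)-A(t_1)\ge M+\eta U/4-a_M\ge M+\eta U/8$.
\end{proof}

\subsection{Iteration}

Start from the constant history $(M_0,0)$. Its record is $\max_{s\in[-\Delta,0]}(M_0+sM_0)=M_0=x(0)$, so Lemma~\ref{lem:cycle} applies at $t_0=0$. Its conclusion reproduces its hypothesis with a larger $M$, so it applies at successive times $0=t_0<t_1<t_2<\cdots$ with $t_{k+1}-t_k>h$, and $t_k\to\infty$. Concatenating the inputs gives a piecewise constant $u$ on $[0,\infty)$ with $|u(t)|=U$ for all $t$ and $x(t_k)\ge M_0+k\eta U/8\to\infty$. If \eqref{eq:iss} held, we would have $|x(t)|\le\beta(M_0,0)+\mu(U)$ for all $t$. This contradiction proves Theorem~\ref{thm:counter}(b).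

\begin{remark}
The solution grows linearly along the spikes: $t_k\le k\Delta$ gives $x(t_k)\ge M_0+\eta Ut_k/(8\Delta)$. No faster order is possible, since Lemma~\ref{lem:integrated} gives $|x(t)|\le M_0+Ut$.
\end{remark}

\section{A growth condition that implies ISS}\label{sec:growth}

We return to the general system \eqref{eq:system}, with an LKF $V$ satisfying \eqref{eq:sandwich} and \eqref{eq:pointwise}, and make the cost of a spike precise. Let $\Lambda:\mathbb R_{\ge0}^2\to(0,\infty)$ be nondecreasing in each argument with
\[
|f(\phi,v)|\le\Lambda(\|\phi\|,|v|)\qquad\text{for all }\phi,v .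
\]
Such a function always exists, for instance $\Lambda(r,U)=1+\sup\{|f(\phi,v)|:\|\phi\|\le r,\ |v|\le U\}$. For $W>0$ and $U\ge0$ put
\[
\Gamma(U)=2\Delta\gamma(U),\qquad \rho(W)=\bar\alpha^{-1}(W/2),
\]
\[
B(W,U)=\alpha\Big(\frac{\rho(W)}2\Big)\,\min\Big\{\frac\Delta2,\ \frac{\rho(W)}{2\Lambda\big(\underline\alpha^{-1}(W+\Gamma(U)),U\big)}\Big\}.
\]
Over a time interval of length $2\Delta$ that starts at the level $V=W$, the quantity $\Gamma(U)$ is the largest possible supply, $\rho(W)$ is the height that the solution must reach if $V$ is still at least $W/2$ at the end, the value of $\Lambda$ bounds the speed, and $B(W,U)$ is the least dissipation caused by reaching that height.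

\begin{theorem}\label{thm:growth}
Let $V$ be an LKF for \eqref{eq:system} satisfying \eqref{eq:pointwise}. If $\lim_{W\to\infty}B(W,U)=\infty$ for every $U\ge0$, then \eqref{eq:system} is ISS.
\end{theorem}

\begin{example}\label{ex:easy}
If $\Lambda(r,U)$ can be chosen independent of $r$, then $B(W,U)=\frac\Delta2\alpha(\rho(W)/2)$ for large $W$, and the hypothesis holds. In Example~\ref{ex:linear} take $\Lambda(r,U)=1+3r+U$; then $\rho(W)=\sqrt{W/(2+2\Delta)}$ and $\underline\alpha^{-1}(W+\Gamma(U))=\sqrt{W+\Gamma(U)}$, the minimum in $B$ tends to a positive limit, and again $B\to\infty$.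
\end{example}

The function $B$ need not be continuous or monotone in $W$. It is nonincreasing in $U$, and the monotonicity of $\alpha,\rho,\Gamma,\Lambda$ gives, for $0<\varepsilon\le W\le R$ and $0\le U\le U'$,
\begin{equation}\label{eq:Blower}
B(W,U)\ge\alpha\Big(\frac{\rho(\varepsilon)}2\Big)\min\Big\{\frac\Delta2,\ \frac{\rho(\varepsilon)}{2\Lambda\big(\underline\alpha^{-1}(R+\Gamma(U')),U'\big)}\Big\}>0 .
\end{equation}

\subsection{Decrease over two windows}

The value $V(x_{t_0})$ does not bound the history $x_{t_0}$, so it does not bound the speed at time $t_0$. It does bound all later values of $x$, hence the histories after one window has passed. This is why we work with intervals of length $2\Delta$ and look for the spike in the second half.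

\begin{lemma}\label{lem:twowindows}
Let $t_0\ge0$, $|u|\le U$ almost everywhere on $[t_0,t_0+2\Delta]$, $W=V(x_{t_0})$ and $W'=V(x_{t_0+2\Delta})$. Then $V(x_t)\le W+\Gamma(U)$ for $t\in[t_0,t_0+2\Delta]$. If $W>0$ and $W'\ge W/2$, then $W'\le W+\Gamma(U)-B(W,U)$.
\end{lemma}

\begin{proof}
The first claim follows from \eqref{eq:integrated}. With the lower bound in \eqref{eq:sandwich} it gives $|x(r)|\le\underline\alpha^{-1}(W+\Gamma(U))$ on $[t_0,t_0+2\Delta]$. For $r\in J=[t_0+\Delta,t_0+2\Delta]$ the history $x_r$ involves only times in $[t_0,t_0+2\Delta]$, so $|\dot x|\le\Lambda_*:=\Lambda(\underline\alpha^{-1}(W+\Gamma(U)),U)$ almost everywhere on $J$. If $W'\ge W/2$, the upper bound in \eqref{eq:sandwich} gives $\|x_{t_0+2\Delta}\|\ge\rho:=\rho(W)$, so $|x(s)|\ge\rho$ for some $s\in J$. Then $|x|\ge\rho/2$ on $\{r\in J:|r-s|\le\rho/(2\Lambda_*)\}$. One side of $s$ in $J$ has length at least $\Delta/2$, so this set has measure at least $\min\{\Delta/2,\rho/(2\Lambda_*)\}$, and $\int_J\alpha(|x|)\ge B(W,U)$. Insert this in \eqref{eq:integrated}.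
\end{proof}

\subsection{A uniform contraction above a level}

Lemma~\ref{lem:twowindows} gives a decrease when the cost $B(W,U)$ exceeds the supply $\Gamma(U)$. For \eqref{eq:iss} we need the decrease in a form independent of $U$, valid above a level that is finite and tends to $0$ with $U$.

\begin{lemma}\label{lem:sigma}
Under the hypothesis of Theorem~\ref{thm:growth} there are a nondecreasing function $G:\mathbb R_{\ge0}\to\mathbb R_{\ge0}$ with $G(0)=0$ and $\lim_{U\to0}G(U)=0$, and a continuous increasing function $\sigma:\mathbb R_{\ge0}\to\mathbb R_{\ge0}$ with $\sigma(0)=0$ and $0<\sigma(W)<W$ for $W>0$, such that in the situation of Lemma~\ref{lem:twowindows}, $W>G(U)$ implies $W'\le\sigma(W)$.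
\end{lemma}

\begin{proof}
\emph{The level.} Let $D(U)=\sup\{W>0:B(W,U)<2\Gamma(U)\}$, with $\sup\emptyset=0$, and $G(U)=D(U)+U$. Since $B(\cdot,U)\to\infty$, $D(U)$ is finite. Since $B$ is nonincreasing and $\Gamma$ increasing in $U$, the set in the definition grows with $U$, so $D$ and $G$ are nondecreasing. For $U=0$ the set is empty, because $\Gamma(0)=0<B$, and $G(0)=0$. Let $\varepsilon>0$. Then $b_\varepsilon=\inf_{W\ge\varepsilon}B(W,1)$ is positive: choose $R$ with $B(W,1)\ge1$ for $W\ge R$ and use \eqref{eq:Blower} on $[\varepsilon,R]$. If $U\le1$ and $2\Gamma(U)<b_\varepsilon$, then $B(W,U)\ge B(W,1)>2\Gamma(U)$ for all $W\ge\varepsilon$, so $D(U)\le\varepsilon$. Thus $D(U)\to0$ as $U\to0$.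

\emph{The decrease.} Let $W>G(U)$. Then $W>D(U)$, so $\Gamma(U)\le B(W,U)/2$; and $W>U$, so $B(W,U)\ge B(W,W)$, which removes the dependence on $U$. By Lemma~\ref{lem:twowindows}, either $W'<W/2$ or $W'\le W-\frac12B(W,W)$. In both cases
\[
W'\le W-\delta(W),\qquad \delta(W)=\tfrac12\min\{W,B(W,W)\},
\]
and by \eqref{eq:Blower} with $U'=R$ the function $\delta$ has a positive lower bound on each interval $[\varepsilon,R]$ with $\varepsilon>0$.

\emph{Regularization.} To iterate we need $\mathrm{id}-\delta$ to be increasing and continuous, so we replace $\delta$ by a Lipschitz minorant. For $W\ge0$ let $\delta_0(W)=\frac12\inf_{s>0}\big(\delta(s)+|s-W|\big)$. It is $\frac12$-Lipschitz, being an infimum of $\frac12$-Lipschitz functions of $W$. Taking $s=W$ gives $\delta_0(W)\le\frac12\delta(W)\le W/4$ for $W>0$, and hence $\delta_0(0)=0$. For $W>0$ we have $\delta_0(W)>0$: for $s\in[W/2,2W]$ use the lower bound on $\delta$, and otherwise $|s-W|\ge W/2$. Then $\sigma=\mathrm{id}-\delta_0$ is continuous and increasing, $\sigma(0)=0$, $0<\sigma(W)<W$ for $W>0$, and $W'\le W-\delta(W)\le\sigma(W)$.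
\end{proof}

\subsection{Proof of Theorem~\ref{thm:growth}}

Solutions are global by Lemma~\ref{lem:integrated}. Fix $x_0$, $u$ and $t\ge0$, and let $U=\|u_{[0,t]}\|$, $k=\lfloor t/(2\Delta)\rfloor$ and $W_j=V(x_{2j\Delta})$ for $0\le j\le k$. We claim that
\[
W_j\le\max\{\sigma^j(W_0),\,G(U)+\Gamma(U)\},
\]
where $\sigma^j$ is the $j$-th iterate. This holds for $j=0$. Assume it for some $j<k$. If $W_j\le G(U)$, then $W_{j+1}\le G(U)+\Gamma(U)$ by Lemma~\ref{lem:twowindows}. If $W_j>G(U)$, then $W_{j+1}\le\sigma(W_j)\le\max\{\sigma^{j+1}(W_0),\sigma(G(U)+\Gamma(U))\}$ because $\sigma$ is increasing, and $\sigma(r)\le r$ concludes the induction. Applying \eqref{eq:integrated} on $[2k\Delta,t]$, an interval shorter than $2\Delta$, and using $W_0\le\bar\alpha(\|x_0\|)$, we get $V(x_t)\le\sigma^k(\bar\alpha(\|x_0\|))+G(U)+2\Gamma(U)$. Since $\underline\alpha^{-1}(a+b)\le\underline\alpha^{-1}(2a)+\underline\alpha^{-1}(2b)$ for $a,b\ge0$,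
\[
|x(t)|\le b_k(\|x_0\|)+\kappa(U),\qquad b_k(r)=\underline\alpha^{-1}\big(2\sigma^k(\bar\alpha(r))\big),\qquad \kappa(U)=\underline\alpha^{-1}\big(2G(U)+4\Gamma(U)\big).
\]
It remains to majorize these by functions of the right classes.

Each $b_k$ is zero at zero, continuous and increasing, and $b_{k+1}\le b_k$. Moreover $b_k(r)\to0$ as $k\to\infty$, because the nonincreasing sequence $\sigma^k(W)$ converges to a fixed point of the continuous function $\sigma$, and $0$ is the only one. Put $b_{-1}=b_0$, let $\beta_0(r,\cdot)$ be the piecewise linear function with the value $b_{k-1}(r)$ at $2k\Delta$, $k\ge0$, and let $\beta(r,t)=\beta_0(r,t)+re^{-t}$. For fixed $t$, $\beta_0(\cdot,t)$ is a convex combination of two of the $b_j$; for fixed $r$, $\beta_0(r,\cdot)$ is continuous, nonincreasing and tends to $0$; the term $re^{-t}$ makes the decrease strict. So $\beta\in\mathcal{KL}$, and $\beta(r,t)\ge b_k(r)$ on $[2k\Delta,2(k+1)\Delta]$, where $\beta_0$ interpolates between $b_{k-1}(r)$ and $b_k(r)$.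

The function $\kappa$ is finite, nondecreasing, zero at $0$ and continuous at $0$. Let $\mu(0)=0$ and $\mu(U)=U+\frac1U\int_U^{2U}\kappa(r)\,dr=U+\int_1^2\kappa(\theta U)\,d\theta$ for $U>0$. The first form shows that $\mu$ is continuous on $(0,\infty)$; the second shows that it is increasing and that $U+\kappa(U)\le\mu(U)\le U+\kappa(2U)$, so $\mu$ is unbounded, continuous at $0$ and majorizes $\kappa$. Thus $\mu\in\mathcal K_\infty$ and \eqref{eq:iss} holds. \qed

\begin{remark}\label{rem:zeroinput}
The hypothesis $B(\cdot,U)\to\infty$ was used only for the level: to show that $D(U)<\infty$ and that $D(U)\to0$ as $U\to0$. The equality $G(0)=0$ and the construction of $\sigma$ and $\beta$ do not need it. Hence point-wise dissipation alone gives $|x(t,x_0,0)|\le\beta(\|x_0\|,t)$ for the zero input. Without supply any positive cost forces a decrease; with a supply, the cost has to exceed it at all high levels.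
\end{remark}

\section{The quadratic threshold}\label{sec:threshold}

For linear bounds the hypothesis of Theorem~\ref{thm:growth} becomes a condition on the growth of $f$ alone, and Theorem~\ref{thm:counter} shows that this condition is sharp.

\begin{corollary}\label{cor:threshold}
Let $V$ be Lipschitz on bounded sets and suppose that $a|\phi(0)|\le V(\phi)\le b\|\phi\|$ and $D^+V(\phi,v)\le-c|\phi(0)|+\gamma(|v|)$ for all $\phi,v$, with $a,b,c>0$ and $\gamma\in\mathcal K_\infty$. If $\Lambda(r,U)/r^2\to0$ as $r\to\infty$ for each $U$, then \eqref{eq:system} is ISS. The condition $\Lambda(r,U)=o(r^2)$ cannot be relaxed to $\Lambda(r,U)=O(r^2)$.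
\end{corollary}

\begin{proof}
Here $\rho(W)=W/(2b)$, and with $r=(W+\Gamma(U))/a$,
\[
B(W,U)=\frac{cW}{4b}\min\Big\{\frac\Delta2,\frac W{4b\,\Lambda(r,U)}\Big\}=\min\Big\{\frac{c\Delta W}{8b},\ \frac c{16b^2}\Big(\frac Wr\Big)^2\frac{r^2}{\Lambda(r,U)}\Big\}.
\]
As $W\to\infty$, $W/r\to a$ and $r^2/\Lambda(r,U)\to\infty$, so $B(W,U)\to\infty$ and Theorem~\ref{thm:growth} applies. For the last claim take $\Sigma_F$ with $F(s)=1+s^2$. By Theorem~\ref{thm:counter} it satisfies the assumptions on $V$ with $a=c=1$, $b=2$, $\gamma=\mathrm{id}$ and is not ISS, while by \eqref{eq:fgrowth} one may take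
\begin{equation}\label{eq:LambdaF}
\Lambda(r,U)=1+r+U+2F(r)U,
\end{equation}
which is $O(r^2)$ for each $U$.
\end{proof}

\begin{corollary}\label{cor:family}
Let $F:[0,\infty)\to(0,\infty)$ be locally Lipschitz and nondecreasing.
\begin{itemize}
\item[(i)] If $s^2/F(s)\to\infty$, then $\Sigma_F$ is ISS.
\item[(ii)] If $\limsup_{s\to\infty}s^2/F(s)<\infty$, then $\Sigma_F$ is not ISS.
\item[(iii)] If $s^2/F(s)\to0$, then for every amplitude $U>0$, however small, there are an initial history and an input with $|u|=U$ whose solution is unbounded.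
\end{itemize}
In particular, for $F(s)=(1+s)^q$ with $q\ge0$, the system $\Sigma_F$ is ISS if and only if $q<2$, although \eqref{eq:sandwich} and \eqref{eq:pointwise} hold with the same linear functions for every $q$.
\end{corollary}

\begin{proof}
In case (i), $F(r)=o(r^2)$, so the function \eqref{eq:LambdaF} is $o(r^2)$ for each $U$, and Corollary~\ref{cor:threshold} applies by Theorem~\ref{thm:counter}(a). Case (ii) is Theorem~\ref{thm:counter}(b), and case (iii) is the same statement with $\Theta=0$, when the condition $U^2>96\,\Theta/\eta$ holds for every $U>0$. For $F(s)=(1+s)^q$ the quotient $s^2/F(s)$ tends to $\infty$, $1$ or $0$ according as $q<2$, $q=2$ or $q>2$.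
\end{proof}

The corollary says nothing about functions $F$ for which $s^2/F(s)$ is unbounded without tending to infinity.

\begin{thebibliography}{9}

\bibitem{Growth}
\emph{Growth Conditions To Ensure Input-To-State Stability Of Time-Delay Systems With Point-Wise Dissipation},
\texttt{https://canum2024.math.cnrs.fr/\allowbreak programme/\allowbreak soumission/\allowbreak 9550b0e6-6cde-4273-9cf6-ba8950814927/\allowbreak presentation.pdf}

\bibitem{Karafyllis2008}
Karafyllis et al., 2008.

\end{thebibliography}
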